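\title{Sums of $d$-th powers of binary forms:\\ a proof of Shapiro's conjecture}

\begin{abstract}
We prove that every complex binary form of degree $de$ is a sum of $d$ $d$-th powers of forms of degree $e$, as conjectured by Boris Shapiro. More generally, if $F$ is a smooth form of degree $d$ in $d$ variables, then every binary form of degree $de$ equals $F(h_1,\dots,h_d)$ with forms $h_i$ of degree $e$, and once the values of the $h_i$ at one point are prescribed in general position there are exactly $(de)!/(e!)^d$ solutions, counted with multiplicity. Prescribing these values produces a square, weighted homogeneous system, which is finite as soon as no polynomial curve of degree at most $e$ on the hypersurface $\{F=1\}$ passes through the prescribed point; a degree count shows that such curves do not fill the hypersurface. The result persists when the pair $(\mathbb P^{d-1},\{F=0\})$ is log canonical, and the number $d$ of summands is optimal for $e=1$ and for $e\ge d-1$.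
\end{abstract}

\section{Introduction}

Let $\mathbb C[x,y]_{(k)}$ be the space of homogeneous polynomials of degree $k$ in $x,y$, including $0$; it has dimension $k+1$. The $d$-th power of a form of degree $e$ has degree $de$, and one may ask how many such powers are needed to write an arbitrary form of degree $de$ as their sum. Boris Shapiro conjectured that $d$ powers always suffice; see \cite{talk}. We prove this.

\begin{theorem}[Shapiro's conjecture]\label{thm:shapiro}
Let $d,e\ge 1$. Every $f\in\mathbb C[x,y]_{(de)}$ can be written $f=h_1^d+\dots+h_d^d$ with $h_1,\dots,h_d\in\mathbb C[x,y]_{(e)}$.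
\end{theorem}

The statement is known when $e=1$, when $d=1$ and when $d=2$, and it holds for $(d,e)=(3,2)$ (Lundqvist, Oneto, Reznick and Shapiro). For $d=1$ there is nothing to prove. For $d=2$, split the $2e$ linear factors of $f$ into two groups of size $e$, so that $f=AB$ with $A,B$ of degree $e$; then $f=\bigl(\tfrac{A+B}{2}\bigr)^2+\bigl(\tfrac{A-B}{2i}\bigr)^2$.

A count of parameters suggests the number $d$. The image of a polynomial map $\mathbb C^m\to\mathbb C^M$ with $m<M$ lies in a proper closed subset. Since $n$ forms of degree $e$ have $n(e+1)$ coefficients, a general $f$ of degree $de$ can be a sum of $n$ $d$-th powers only if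
\begin{equation}\label{eq:count}
n(e+1)\ge de+1 .
\end{equation}
For fixed $n<d$ this fails when $e$ is large, so no bound independent of $e$ can be smaller than $d$. For $n=d$ it holds with a surplus of $d-1$ parameters. A parameter count, however, speaks at best about general $f$, while Theorem~\ref{thm:shapiro} concerns every $f$.

The proof uses one property of the Fermat form $z_1^d+\dots+z_d^d$. A form $F\in\mathbb C[z_1,\dots,z_n]$ of degree $d\ge2$ is \emph{smooth} if $\nabla F(z)\ne0$ for all $z\neq0$. The Fermat form is smooth, since its gradient is $d\,(z_1^{d-1},\dots,z_n^{d-1})$. The following refinement spends the $d-1$ surplus parameters on the values of the $h_i$ at the point $(1,0)$.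

\begin{theorem}\label{thm:count}
Let $d\ge2$, $e\ge1$, let $F$ be a smooth form of degree $d$ in $d$ variables, and put $U=\{c\in\mathbb C^d: F(c)=1\}$. There is a closed set $\Sigma_e\subset U$ with $\dim\Sigma_e\le d-2$, depending only on $F$ and $e$, such that for every $c\in U\setminus\Sigma_e$ and every $f\in\mathbb C[x,y]_{(de)}$ with $f(1,0)=1$ the system
\begin{equation}\label{eq:system}
F(h_1,\dots,h_d)=f,\qquad h_i\in\mathbb C[x,y]_{(e)},\qquad h_i(1,0)=c_i\quad(1\le i\le d)
\end{equation}
has exactly $(de)!/(e!)^d$ solutions counted with multiplicity. In particular it has at least one. Consequently every $f\in\mathbb C[x,y]_{(de)}$ is of the form $F(h_1,\dots,h_d)$ with $h_i\in\mathbb C[x,y]_{(e)}$.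
\end{theorem}

The system \eqref{eq:system} consists of $de$ polynomial equations in the $de$ coefficients of the $h_i$ that remain free. The number of solutions counted with multiplicity is the dimension over $\mathbb C$ of the polynomial ring in these coefficients modulo the equations; it is the sum of the dimensions of the local rings at the solutions. The next theorem says when the number of variables, or of summands, cannot be lowered.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] Let $F$ be a smooth form of degree $d\ge2$ in $n$ variables. Then $n\ge d$ if and only if, for all $e\ge1$, every $f\in\mathbb C[x,y]_{(de)}$ has the form $F(h_1,\dots,h_n)$ with $h_i\in\mathbb C[x,y]_{(e)}$.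
\item[(2)] If $d\ge2$ and $e\ge d-1$, a general $f\in\mathbb C[x,y]_{(de)}$ is not a sum of $d-1$ $d$-th powers of forms of degree $e$. If $e=1$ and $d\ge2$, then $x^{d-1}y$ is not. So in these ranges the bound $d$ in Theorem~\ref{thm:shapiro} is optimal.
\end{enumerate}
\end{theorem}

We make no claim about the optimality of $d$ in Theorem~\ref{thm:shapiro} for $2\le e\le d-2$. Finally, smoothness can be weakened to a condition, recalled in Section~\ref{sec:lc}, that allows singular forms such as $z_1\cdots z_d$.

\begin{theorem}\label{thm:lc}
Theorem~\ref{thm:count} remains true if ``$F$ is smooth'' is weakened to ``the pair $(\mathbb P^{d-1},\{F=0\})$ is log canonical''.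
\end{theorem}

To reach every $f$ we want a finite map, because a finite dominant map is surjective. The map $(h_1,\dots,h_d)\mapsto h_1^d+\dots+h_d^d$ is not finite for $d\ge2$: its fiber over $0$ contains all tuples $(h,\zeta h,0,\dots,0)$ with $\zeta^d=-1$. In Section~\ref{sec:square} we show that it becomes finite after the values $c$ at $(1,0)$ are fixed, provided that no nonconstant polynomial curve of degree at most $e$ on $U$ passes through $c$. Section~\ref{sec:curves} contains the key step: for smooth $F$ such curves do not fill $U$. Sections~\ref{sec:sharp} and~\ref{sec:lc} prove Theorems~\ref{thm:sharp} and~\ref{thm:lc}.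

\medskip\noindent\textbf{Conventions.} Varieties are over $\mathbb C$, with the Zariski topology; ``general'' means outside a proper closed subset; the empty set has dimension $-\infty$. We write $u\cdot v=\sum_iu_iv_i$. For a form $F$ of degree $d$, Euler's identity reads $z\cdot\nabla F(z)=d\,F(z)$. The space of polynomials in $t$ of degree at most $s$ is $\mathbb C[t]_{\le s}$, and the degree of a vector of polynomials is the largest degree of its entries.

\section{A square, weighted homogeneous system}\label{sec:square}

\subsection{Linear forms and power sums}

The mechanism is visible in full for the Fermat form and $e=1$. Let $f=x^d+\sum_{m=1}^df_mx^{d-m}y^m$, choose $\gamma$ with $d\gamma^d=1$, and look for $h_i=\gamma x+a_iy$. The binomial theorem gives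
\[
h_1^d+\dots+h_d^d=x^d+\sum_{m=1}^d\binom dm\gamma^{d-m}\,(a_1^m+\dots+a_d^m)\,x^{d-m}y^m .
\]
The equation $\sum h_i^d=f$ therefore prescribes the first $d$ power sums of $a_1,\dots,a_d$. By Newton's identities these determine, and are determined by, the elementary symmetric functions, that is, the monic polynomial $\prod_i(T-a_i)$. So a solution exists for every such $f$, and there are $d!$ solutions when the prescribed polynomial has distinct roots.

Three features of this system survive for all $e$ and all $F$: there are as many equations as unknowns; the $m$-th equation is homogeneous of degree $m$ in the unknowns, up to its constant term $f_m$; and for $f=x^d$ the only solution is $a=0$. The first two will be automatic once the unknowns carry suitable weights, and the third will be a condition on $c$. Together they replace Newton's identities.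

\subsection{Finite weighted homogeneous maps}

\begin{lemma}\label{lem:finite}
Let $A=\mathbb C[a_1,\dots,a_n]$ be graded by giving $a_j$ the weight $w_j\ge1$. Let $P_1,\dots,P_n\in A$ be homogeneous of weights $m_1,\dots,m_n\ge1$, and assume that their only common zero in $\mathbb C^n$ is the origin. Then $P=(P_1,\dots,P_n)\colon\mathbb C^n\to\mathbb C^n$ is surjective, and for every $p\in\mathbb C^n$
\[
\dim_{\mathbb C}A/(P_1-p_1,\dots,P_n-p_n)=\frac{m_1\cdots m_n}{w_1\cdots w_n}.
\]
\end{lemma}

\begin{proof}
Let $R=\mathbb C[T_1,\dots,T_n]$ be a polynomial ring with $T_j$ of weight $m_j$, and let $R\to A$, $T_j\mapsto P_j$, be the graded homomorphism dual to $P$.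

By the Nullstellensatz a power of each $a_j$ lies in the ideal $(P_1,\dots,P_n)$, so $A/(P_1,\dots,P_n)$ is finite-dimensional. Choose finitely many homogeneous elements $b_i\in A$ whose classes span it. A homogeneous $g\in A$ can be written $g=\sum\beta_ib_i+\sum g_jP_j$ with $\beta_i\in\mathbb C$ and with $g_j$ homogeneous of weight smaller than that of $g$, because $m_j\ge1$. By induction on the weight, the $b_i$ generate $A$ as an $R$-module.

Thus $A$ is finite over the image of $R$, which therefore has Krull dimension $n$. A proper quotient of the $n$-dimensional domain $R$ has smaller dimension, so $R\to A$ is injective. By lying over, every maximal ideal of $R$ is the contraction of a maximal ideal of $A$; this says that $P$ is surjective.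

For the count we use a textbook fact: a finitely generated, positively graded, Cohen--Macaulay $\mathbb C$-algebra that is finite over a graded polynomial subalgebra is a free module over it, with a homogeneous basis. Polynomial rings are Cohen--Macaulay, so $A$ is free over $R$. Let $\beta(q)=\sum q^{\,\text{weight of }b}$, the sum over a homogeneous basis. The Hilbert series of $A$ is $\beta(q)$ times that of $R$, so
\[
\beta(q)=\frac{\prod_{j}(1-q^{m_j})}{\prod_j(1-q^{w_j})},\qquad \operatorname{rank}_RA=\beta(1)=\frac{m_1\cdots m_n}{w_1\cdots w_n},
\]
because $(1-q^m)/(1-q)\to m$ as $q\to1$ and numerator and denominator both have $n$ factors. Finally $A/(P_1-p_1,\dots,P_n-p_n)=A\otimes_RR/(T_1-p_1,\dots,T_n-p_n)$ has dimension $\operatorname{rank}_RA$.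
\end{proof}

\subsection{The bad values}

From here to the end of Section~\ref{sec:curves}, $F$ is a nonzero form of degree $d\ge2$ in $d$ variables, assumed smooth only where this is said, and $U=\{F=1\}\subset\mathbb C^d$. Rescaling a point where $F\ne0$ shows that $U$ is nonempty, and $\nabla F\neq0$ on $U$ by Euler's identity. So $U$ is a smooth hypersurface of pure dimension $d-1$, with $T_cU=\{v:\nabla F(c)\cdot v=0\}$.

The hypothesis of Lemma~\ref{lem:finite} concerns the system \eqref{eq:system} for $f=x^{de}$. Setting $x=1$, $y=t$ turns this system into $F(h(t))=1$, $h(0)=c$, which leads to the following definition. A \emph{polynomial curve on $U$} is a nonconstant $h=(h_1,\dots,h_d)\in\mathbb C[t]^d$ with $F(h(t))=1$ identically, and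
\[
B_e=\{h(0): h \text{ is a polynomial curve on $U$ of degree at most } e\}\subset U .
\]

\begin{proposition}\label{prop:square}
Let $e\ge1$ and $c\in U$.
\begin{enumerate}
\item[(1)] If $c\notin B_e$, then for every $f\in\mathbb C[x,y]_{(de)}$ with $f(1,0)=1$ the system \eqref{eq:system} has exactly $(de)!/(e!)^d$ solutions counted with multiplicity.
\item[(2)] If $c\in B_e$, then for $f=x^{de}$ the system \eqref{eq:system} has infinitely many solutions.
\item[(3)] If $B_e\ne U$, then every $f\in\mathbb C[x,y]_{(de)}$ is of the form $F(h_1,\dots,h_d)$ with $h_i\in\mathbb C[x,y]_{(e)}$.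
\end{enumerate}
\end{proposition}

\begin{proof}
(1) With unknowns $a=(a_{ik})$, $1\le i\le d$, $1\le k\le e$, put $h_i=c_ix^e+\sum_{k=1}^ea_{ik}x^{e-k}y^k$. The coefficient of $x^{de}$ in $F(h_1,\dots,h_d)$ is $F(c)=1$, so
\[
F(h_1,\dots,h_d)=x^{de}+\sum_{m=1}^{de}P_m(a)\,x^{de-m}y^m
\]
with polynomials $P_m$. Give $a_{ik}$ the weight $k$. The substitution $y\mapsto\lambda y$ multiplies $a_{ik}$ by $\lambda^k$ and the coefficient of $x^{de-m}y^m$ by $\lambda^m$, so $P_m$ is homogeneous of weight $m$. If $P_m(a)=0$ for all $m$, then $h(t)=(h_i(1,t))_i$ has degree at most $e$ and satisfies $F(h(t))=1$ and $h(0)=c$. As $c\notin B_e$, it is constant, that is, $a=0$. Lemma~\ref{lem:finite} applies with $n=de$; the product of the weights of the $P_m$ is $(de)!$, and that of the weights of the $a_{ik}$ is $(e!)^d$. The system \eqref{eq:system} is $P(a)=p$, where $p$ is the vector of coefficients of $x^{de-m}y^m$ in $f$, $1\le m\le de$.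

(2) Let $h$ be a polynomial curve of degree at most $e$ with $h(0)=c$. The tuples $h(\lambda t)$, $\lambda\in\mathbb C$, take infinitely many values, and their homogenizations $x^eh(\lambda y/x)$ solve the system.

(3) For $f=0$ take $h_i=0$. For $f\ne0$ choose $p\in\mathbb C^2$ with $f(p)\ne0$. Since $f(\lambda p)=\lambda^{de}f(p)$, we may rescale $p$ so that $f(p)=1$. Take $g\in GL_2(\mathbb C)$ with $g(1,0)=p$. Then $(f\circ g)(1,0)=1$, so by (1), for any $c\in U\setminus B_e$, we have $f\circ g=F(H_1,\dots,H_d)$ with $H_i$ of degree $e$. Hence $f=F(H_1\circ g^{-1},\dots,H_d\circ g^{-1})$.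
\end{proof}

\begin{example}\label{ex:product}
Let $F=z_1\cdots z_d$. Polynomials with product $1$ are constant, so $B_e=\emptyset$. If $f=\prod_{j=1}^{de}(x-r_jy)$ has distinct roots, a solution of \eqref{eq:system} is a distribution of the $de$ roots among $d$ factors of degree $e$, the scalars being fixed by $c$; there are $(de)!/(e!)^d$ of them. For $d=2$ the identity $z_1^2+z_2^2=(z_1+iz_2)(z_1-iz_2)$ carries the Fermat form to this one, and the count $\binom{2e}{e}$ is the number of splittings $f=AB$ from the introduction.
\end{example}

\begin{example}\label{ex:lines}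
Let $F$ be the Fermat form with $d\ge3$, and let $\zeta^d=-1$. If $c_1^d+\dots+c_{d-2}^d=1$ and $a\in\mathbb C$, then $h=(c_1,\dots,c_{d-2},\,a+t,\,\zeta(a+t))$ is a line on $U$. So $B_e$ contains a set of dimension $(d-3)+1=d-2$ for every $e$. By Proposition~\ref{prop:square}(2), the exceptional set in Theorem~\ref{thm:count} cannot be omitted, and the bound on its dimension cannot be lowered for these $F$.
\end{example}

\section{Polynomial curves do not fill the hypersurface}\label{sec:curves}

The goal of this section is the following statement, from which Theorems~\ref{thm:shapiro} and~\ref{thm:count} follow at once.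

\begin{proposition}\label{prop:key}
If $F$ is smooth, then $B_e$ is constructible and $\dim\overline{B_e}\le d-2$ for every $e\ge1$. In particular $U\setminus\overline{B_e}$ is nonempty and dense in $U$.
\end{proposition}

\subsection{Two variables}

Let $h$ be a polynomial curve on $U$, and let $N=\nabla F(h(t))\in\mathbb C[t]^d$ be the normal vector of $U$ along it. Euler's identity and the derivative of $F(h(t))=1$ give
\begin{equation}\label{eq:normal}
N\cdot h=d,\qquad N\cdot h'=0 .
\end{equation}
Take $d=2$, $F$ smooth and $h$ of degree $s\ge1$. The vectors $N\neq0$ and $w=(h_2',-h_1')$ are both orthogonal to $h'\neq0$, so $w=\mu N$ with $\mu\in\mathbb C(t)$. A priori $\mu$ could have poles, but pairing with $h$ gives $2\mu=h_1h_2'-h_2h_1'$, a polynomial. Now compare degrees. If $\ell\ne0$ is the vector of coefficients of $t^s$ in $h$, then the vector of coefficients of $t^s$ in $N$ is $\nabla F(\ell)\neq0$, while $w$ has degree $s-1$. This forces $\mu=0$, hence $h'=0$, a contradiction. So $B_e=\emptyset$ for $d=2$.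

For $d\ge3$ this conclusion is false by Example~\ref{ex:lines}, and the argument does not apply: the single vector $h'$ does not determine the direction of $N$. We need $d-2$ further vectors orthogonal to $N$ and of degree at most $s$. They are supplied by the infinitesimal deformations of $h$ among polynomial curves of degree $s$, and there are enough of them precisely in the situation to be excluded, when the curves fill $U$.

\subsection{The cross product identity}

For $v_1,\dots,v_{d-1}\in\mathbb C(t)^d$ let $v_1\times\dots\times v_{d-1}$ be the vector defined by
\[
(v_1\times\dots\times v_{d-1})\cdot u=\det(u,v_1,\dots,v_{d-1})\qquad\text{for all }u\in\mathbb C(t)^d .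
\]
Its entries are, up to sign, the maximal minors of the matrix with columns $v_j$. It is orthogonal to every $v_j$, and it is nonzero if and only if the $v_j$ are linearly independent over $\mathbb C(t)$. For $d=2$ and $v_1=h'$ it is the vector $w$ above.

\begin{lemma}\label{lem:cross}
Let $h$ be a polynomial curve on $U$ with normal vector $N$, let $v_1,\dots,v_{d-1}\in\mathbb C[t]^d$ satisfy $N\cdot v_j=0$, and put $\delta=\det(h,v_1,\dots,v_{d-1})\in\mathbb C[t]$. Then
\[
d\,(v_1\times\dots\times v_{d-1})=\delta\,N ,
\]
and $\delta\ne0$ if and only if the $v_j$ are linearly independent over $\mathbb C(t)$.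
\end{lemma}

\begin{proof}
If the $v_j$ are dependent, both $\delta$ and the cross product vanish. Suppose they are independent. Since $N\ne0$ by \eqref{eq:normal}, the space $N^\perp\subset\mathbb C(t)^d$ has dimension $d-1$, so the $v_j$ form a basis of it. The nonzero vector $w=v_1\times\dots\times v_{d-1}$ is orthogonal to $N^\perp$, hence $w=\mu N$ with $0\ne\mu\in\mathbb C(t)$. Pairing with $h$ and using \eqref{eq:normal} gives $\delta=w\cdot h=d\mu$.
\end{proof}

\begin{lemma}\label{lem:degree}
Let $F$ be smooth, let $h$ be a polynomial curve on $U$ of degree $s$ with normal vector $N$, and let $k^{(1)},\dots,k^{(d-2)}\in(\mathbb C[t]_{\le s})^d$ satisfy $N\cdot k^{(j)}=0$. Then $\det(h,h',k^{(1)},\dots,k^{(d-2)})=0$.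
\end{lemma}

\begin{proof}
Let $\delta$ be this determinant and $w=h'\times k^{(1)}\times\dots\times k^{(d-2)}$. By \eqref{eq:normal} and Lemma~\ref{lem:cross}, $d\,w=\delta N$. The entries of $w$ are minors of a matrix with one column of degree $s-1$ and $d-2$ columns of degree at most $s$, so $w$ has degree at most $(d-1)s-1$. Let $\ell\neq0$ be the vector of coefficients of $t^s$ in $h$. Each $\partial_iF$ is homogeneous of degree $d-1$, so the coefficient of $t^{(d-1)s}$ in $N_i=\partial_iF(h(t))$ is $\partial_iF(\ell)$. Since $F$ is smooth, $\nabla F(\ell)\ne0$, and $N$ has degree $(d-1)s$. If the polynomial $\delta$ were nonzero, $\delta N$ would have degree at least $(d-1)s$. Hence $\delta=0$.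
\end{proof}

This is the only place where smoothness is used, and only at the point $\ell$, the direction in which the curve goes to infinity. The equality of the degree of $F$ and the number of variables is what makes the two degrees meet: $N$ has degree $(d-1)s$ because $F$ has degree $d$, the minors have size $d-1$ because there are $d$ variables, and the contradiction comes from the one degree lost in differentiating $h$.

\subsection{Deformations of a curve that moves through a general point}

For $s\ge1$ let $V_s\subset(\mathbb C[t]_{\le s})^d$ be the set of polynomial curves on $U$ of degree exactly $s$. We separate the degrees because Lemma~\ref{lem:degree} needs deformations whose degree does not exceed that of $h$. The condition $F(h(t))=1$ is the vanishing of finitely many polynomials in the coefficients of $h$, and the condition that the coefficient vector of $t^s$ be nonzero is open. So $V_s$ is locally closed in an affine space; we regard it as a variety, and its tangent spaces as subspaces of $(\mathbb C[t]_{\le s})^d$.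

We recall two facts. By Chevalley's theorem, the image of a variety under a morphism is constructible. By generic smoothness in characteristic $0$, if $\psi\colon W\to Z$ is a dominant morphism of irreducible varieties, there is a smooth point $h$ of $W$ such that $\psi(h)$ is a smooth point of $Z$ and $T_hW\to T_{\psi(h)}Z$ is surjective.

\begin{lemma}\label{lem:deform}
Let $F$ be any nonzero form of degree $d\ge2$ in $d$ variables and $e\ge1$. Then $B_e$ is constructible. If $\dim\overline{B_e}=d-1$, there are $s\in\{1,\dots,e\}$, an irreducible component $W$ of $V_s$, a smooth point $h$ of $W$ and vectors $k^{(1)},\dots,k^{(d-2)}\in T_hW$ such that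
\[
\det(h,h',k^{(1)},\dots,k^{(d-2)})\ne0\quad\text{in }\mathbb C[t].
\]
Moreover $N\cdot k=0$ for every $k\in T_hW$, where $N$ is the normal vector along $h$.
\end{lemma}

\begin{proof}
Let $\operatorname{ev}_0(h)=h(0)$. Then $B_e=\bigcup_{s=1}^e\operatorname{ev}_0(V_s)$ is constructible. Its closure is the finite union of the closures of the images of the irreducible components of $V_1,\dots,V_e$. So if $\dim\overline{B_e}=d-1$, there are $s$ and a component $W$ of $V_s$ such that $Z=\overline{\operatorname{ev}_0(W)}$ has dimension $d-1$. Choose $h\in W$ by generic smoothness for $\operatorname{ev}_0\colon W\to Z$. The spaces $T_{h(0)}Z\subset T_{h(0)}U$ both have dimension $d-1$, so they are equal. As $\operatorname{ev}_0$ is the restriction of a linear map, its differential is $k\mapsto k(0)$. Hence there are $k^{(1)},\dots,k^{(d-1)}\in T_hW$ whose values at $t=0$ form a basis of $T_{h(0)}U$.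

The coefficients of the polynomial $F(\tau(t))-1$ vanish for all $\tau\in W$, so their differentials at $h$ vanish on $T_hW$. The term linear in $\varepsilon$ of $F(h+\varepsilon k)$ is $N\cdot k$. This proves the last assertion.

Some maximal minor of the matrix with columns $k^{(1)},\dots,k^{(d-1)}$ is nonzero at $t=0$, so these vectors are independent over $\mathbb C(t)$ and form a basis of $N^\perp$. The vector $h'$ lies in $N^\perp$ by \eqref{eq:normal}, and $h'\neq0$ because $s\ge1$. By the exchange lemma, $h'$ can replace one of the $k^{(j)}$ in this basis; renumber so that it replaces $k^{(d-1)}$. Then $h',k^{(1)},\dots,k^{(d-2)}$ are independent, and Lemma~\ref{lem:cross} shows that the determinant is nonzero.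
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Since $\overline{B_e}\subset U$, its dimension is at most $d-1$. If it were $d-1$, the data of Lemma~\ref{lem:deform} would contradict Lemma~\ref{lem:degree}. A closed set of dimension at most $d-2$ contains no irreducible component of $U$, so its complement is dense.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:count} and~\ref{thm:shapiro}]
Take $\Sigma_e=\overline{B_e}$. Proposition~\ref{prop:key} bounds its dimension and shows $B_e\ne U$, and parts (1) and (3) of Proposition~\ref{prop:square} give the remaining assertions of Theorem~\ref{thm:count}. Theorem~\ref{thm:shapiro} is the case of the Fermat form for $d\ge2$; for $d=1$ take $h_1=f$.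
\end{proof}

\section{The number of variables and of summands}\label{sec:sharp}

To pass from $n>d$ variables to $d$ variables we restrict $F$ to a linear subspace. The following case of Bertini's theorem keeps it smooth.

\begin{lemma}\label{lem:bertini}
Let $F$ be a smooth form of degree $d\ge2$ in $n\ge2$ variables. There is a hyperplane $L\subset\mathbb C^n$ such that $F|_L$ is smooth.
\end{lemma}

\begin{proof}
Since $F$ is smooth, $\Gamma([z])=[\nabla F(z)]$ defines a morphism from $\{F=0\}\subset\mathbb P^{n-1}$ to $\mathbb P^{n-1}$. The source has dimension $n-2$, so $\Gamma$ misses some point $[\lambda]$. Let $L=\{z:\lambda\cdot z=0\}$. Suppose the differential of $F|_L$ vanishes at $z\in L\setminus\{0\}$, that is, $\nabla F(z)\cdot v=0$ for all $v\in L$. Then $\nabla F(z)$ is a nonzero multiple of $\lambda$, and $d\,F(z)=\nabla F(z)\cdot z=0$. So $[\lambda]=\Gamma([z])$, a contradiction.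
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) Let $n\ge d$. Applying Lemma~\ref{lem:bertini} $n-d$ times gives an injective linear map $\iota\colon\mathbb C^d\to\mathbb C^n$ with $F\circ\iota$ smooth. By Theorem~\ref{thm:count}, every $f$ equals $F(\iota(H_1,\dots,H_d))$ with forms $H_i$ of degree $e$, and the entries of $\iota(H_1,\dots,H_d)$ are forms of degree $e$.

Let $n<d$. The map $(h_1,\dots,h_n)\mapsto F(h_1,\dots,h_n)$ is a polynomial map $\mathbb C^{n(e+1)}\to\mathbb C^{de+1}$. Inequality \eqref{eq:count} is equivalent to $(d-n)e\le n-1$, which fails for large $e$. For such $e$ a general $f$ is not in the image.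

(2) For $n=d-1$, inequality \eqref{eq:count} reads $e\le d-2$. So it fails for $e\ge d-1$, which proves the first assertion.

For $e=1$ and $d\ge3$ the inequality holds, and we use differential operators instead. Suppose $x^{d-1}y$ is a sum of $d-1$ $d$-th powers of linear forms. Proportional terms combine into a single $d$-th power or cancel, so $x^{d-1}y=\sum_{i=1}^rL_i^d$ with $1\le r\le d-1$ and pairwise nonproportional nonzero $L_i=\alpha_ix+\beta_iy$. The derivation $\theta_i=\beta_i\partial_x-\alpha_i\partial_y$ kills $L_i$, hence $L_i^d$. The $\theta_i$ commute and are pairwise nonproportional, so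
\[
\Theta=\theta_1\cdots\theta_r=\sum_{k=0}^rg_k\,\partial_x^{\,r-k}\partial_y^{\,k}
\]
is a nonzero squarefree form in $\partial_x,\partial_y$ that kills $x^{d-1}y$. Only the terms $k=0,1$ act nontrivially on $x^{d-1}y$, and since $r\le d-1$,
\[
0=\Theta(x^{d-1}y)=g_0\,\frac{(d-1)!}{(d-1-r)!}\,x^{d-1-r}y+g_1\,\frac{(d-1)!}{(d-r)!}\,x^{d-r}.
\]
Thus $g_0=g_1=0$. If $r=1$ this means $\Theta=0$, and if $r\ge2$ it means that $\partial_y^2$ divides $\Theta$. Both are impossible. The argument is valid for all $d\ge2$.
\end{proof}

\section{Log canonical forms}\label{sec:lc}

Proposition~\ref{prop:square} and Lemma~\ref{lem:deform} hold for every nonzero $F$. To prove Theorem~\ref{thm:lc} it therefore suffices to extend Proposition~\ref{prop:key}, that is, to find a substitute for Lemma~\ref{lem:degree}. Some hypothesis is needed.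

\begin{example}\label{ex:bad}
Let $d=3$. For $F=z_1^3+z_2^3$, viewed as a form in three variables, $h_3$ is unconstrained, so $B_e=U$; and for $e\ge2$ a general $f$ is not a value of $F$, by Theorem~\ref{thm:sharp}(2). For the cuspidal cubic $F=z_1^2z_3+z_2^3$ and $c\in U$ with $c_1\ne0$, the curve $h=\bigl(c_1,\;c_2+t,\;(1-(c_2+t)^3)/c_1^2\bigr)$ lies on $U$ and has $h(0)=c$. So $B_e$ is dense in $U$ for $e\ge3$, and the count in Theorem~\ref{thm:count} fails by Proposition~\ref{prop:square}(2). The leading coefficient vector of $h$ points to the cusp $[0:0:1]$, where $\nabla F=0$.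
\end{example}

When $\nabla F(\ell)=0$ the degree of $N$ drops, and degrees alone no longer decide. The remedy is to read the determinant of Lemma~\ref{lem:deform} as the value of a differential form, and the degree count as a bound on the order of its pole at $t=\infty$.

\subsection{The form $\omega$}

Let $D\subset\mathbb P^{d-1}$ be the divisor of $F$, and let $q\colon\mathbb C^d\setminus\{F=0\}\to\mathbb P^{d-1}\setminus D$ be the projection. Consider on $\mathbb C^d$ the $(d-1)$-form
\[
\sigma=\sum_{i=1}^d(-1)^{i-1}z_i\,dz_1\wedge\dots\wedge\widehat{dz_i}\wedge\dots\wedge dz_d,\qquad \sigma_z(v_1,\dots,v_{d-1})=\det(z,v_1,\dots,v_{d-1}).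
\]
Under $z\mapsto\lambda z$ both $\sigma$ and $F$ are multiplied by $\lambda^d$, and $\sigma_z$ vanishes when one of its arguments is proportional to $z$. Hence $\sigma/F=q^*\omega$ for a unique $(d-1)$-form $\omega$ on $\mathbb P^{d-1}\setminus D$. Identify the $i$-th standard chart of $\mathbb P^{d-1}$ with the affine hyperplane $\{z_i=1\}$. Restricting $\sigma/F$ to it gives
\[
\omega=(-1)^{i-1}\,\frac{dz_1\wedge\dots\wedge\widehat{dz_i}\wedge\dots\wedge dz_d}{F|_{z_i=1}} .
\]
So $\omega$ is a rational form of top degree on $\mathbb P^{d-1}$ with $\operatorname{div}\omega=-D$.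

We recall the definition of a log canonical pair, in the terminology of \cite{KM}. Let $Y_0$ be a smooth variety and $D$ an effective divisor on it. For a proper birational morphism $g\colon Y\to Y_0$ with $Y$ normal, write
\[
K_Y=g^*(K_{Y_0}+D)+\sum_Ea(E)\,E ,
\]
where $K_{Y_0}$ and $K_Y$ are the divisors of one rational top form and of its pullback, and $E$ runs over the prime divisors of $Y$. The pair $(Y_0,D)$ is \emph{log canonical} if $a(E)\ge-1$ for all $g$ and $E$. A reduced divisor on a smooth variety has \emph{simple normal crossings} if its components are smooth and it is given near each point by $\eta_1\cdots\eta_r=0$ in local coordinates $\eta_1,\eta_2,\dots$. The morphism $g$ is a \emph{log resolution} if $Y$ is smooth and the union of $g^{-1}(D)$ and the exceptional locus is such a divisor. It is a standard fact that the condition $a(E)\ge-1$ may be tested on a single log resolution.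

In our case choose $\omega$ as the top form. Then $K_{\mathbb P^{d-1}}+D=0$ and $a(E)$ is the order of $g^*\omega$ along $E$. Thus $(\mathbb P^{d-1},D)$ is log canonical if and only if the pullback of $\omega$ to a log resolution has at most simple poles.

\begin{example}\label{ex:lc}
If $F$ is smooth or $F=z_1\cdots z_d$, then $D$ has simple normal crossings, the identity is a log resolution, and the pair is log canonical. The nodal cubic $F=z_1z_2z_3+z_1^3+z_2^3$ is singular only at $[0:0:1]$. Blow up this point: in the chart $z_3=1$, $z_2=z_1v$ we get $g^*\omega=dz_1\wedge dv/\bigl(z_1(v+z_1+z_1v^3)\bigr)$, with simple poles along two curves that meet transversally at $z_1=v=0$, and the other chart is symmetric. So this pair is log canonical. The two cubics of Example~\ref{ex:bad} are not, by Theorem~\ref{thm:lc}.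
\end{example}

\subsection{The pole at infinity}

\begin{proof}[Proof of Theorem~\ref{thm:lc}]
Let $(\mathbb P^{d-1},D)$ be log canonical, and suppose $\dim\overline{B_e}=d-1$. Take $W$, $h$ and $k^{(1)},\dots,k^{(d-2)}$ from Lemma~\ref{lem:deform}, and let $\delta(t)\ne0$ be the determinant there. We pull $\omega$ back to the family of curves parametrized by $W$ and compute the order of its pole at $t=\infty$ in two ways.

\emph{The pullback of $\omega$.} Let $W^\circ$ be a smooth affine open neighborhood of $h$ in $W$ with regular functions $\xi_1,\dots,\xi_m$ whose differentials form a basis of the cotangent space at every point. Let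
\[
\Phi\colon W^\circ\times\mathbb A^1\to U,\qquad(\tau,t)\mapsto\tau(t),
\]
and $\varphi=q\circ\Phi$. Since $F=1$ on $U$, we have $\varphi^*\omega=\Phi^*\sigma$. The differential of $\Phi$ at $(h,t)$ sends $\partial_t$ to $h'(t)$ and $k\in T_hW$ to $k(t)$, so $\varphi^*\omega$ takes the value $\delta(t)$ on $(\partial_t,k^{(1)},\dots,k^{(d-2)})$ at $(h,t)$. Write
\[
\varphi^*\omega=\sum_{|I|=d-1}a_I\,d\xi_I+\sum_{|J|=d-2}b_J\,dt\wedge d\xi_J,\qquad a_I,b_J\in\mathcal O(W^\circ)[t],
\]
where $d\xi_I$ is the wedge product of the $d\xi_i$, $i\in I$, in increasing order. The forms $d\xi_I$ vanish on tuples containing $\partial_t$, so $\delta(t)=\sum_Jb_J(h,t)\,d\xi_J(k^{(1)},\dots,k^{(d-2)})$. Hence $b_J\neq0$ for some $J$. Put $u=1/t$. If $b_J$ has degree $\rho\ge0$ in $t$, with leading coefficient $0\ne\beta\in\mathcal O(W^\circ)$, then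
\begin{equation}\label{eq:pole}
b_J\,dt\wedge d\xi_J=-\frac{b_J}{u}\,\frac{du}{u}\wedge d\xi_J,\qquad \frac{b_J}{u}=\frac{\beta+u(\cdots)}{u^{\rho+1}},
\end{equation}
and the coefficient $b_J/u$ has a pole of order $\rho+1\ge1$ along the prime divisor $H=W^\circ\times\{\infty\}$ of $W^\circ\times\mathbb P^1$.

\emph{Lifting to a resolution.} The limit of $\varphi$ at $t=\infty$ may lie in the singular locus of $D$, where the poles of $\omega$ give no direct control, so we resolve. By Hironaka's theorem there is a log resolution $g\colon Y\to\mathbb P^{d-1}$ with $Y$ projective that is an isomorphism over $\mathbb P^{d-1}\setminus D$. Let $E=g^{-1}(D)$, a divisor with simple normal crossings. The form $g^*\omega$ is regular on $Y\setminus E\cong\mathbb P^{d-1}\setminus D$, and by log canonicity it has at most simple poles along the components of $E$. This is the only use of the hypothesis. The morphism $g^{-1}\circ\varphi\colon W^\circ\times\mathbb A^1\to Y\setminus E$ is a rational map $\widetilde\varphi$ from the smooth variety $W^\circ\times\mathbb P^1$ to the projective variety $Y$. Such a map is defined outside a closed set of codimension at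 least $2$, so it is defined at some point $p\in H$.

\emph{Logarithmic poles pull back to logarithmic poles.} Choose local coordinates $\eta_1,\dots,\eta_{d-1}$ on $Y$ at $\widetilde\varphi(p)$ in which $E$ is given by $\eta_1\cdots\eta_r=0$, with $r=0$ if $\widetilde\varphi(p)\notin E$. Then
\[
g^*\omega=\alpha\,\frac{d\eta_1}{\eta_1}\wedge\dots\wedge\frac{d\eta_r}{\eta_r}\wedge d\eta_{r+1}\wedge\dots\wedge d\eta_{d-1}
\]
with $\alpha$ regular at $\widetilde\varphi(p)$. Let $\mathcal O_p$ be the local ring of $W^\circ\times\mathbb P^1$ at $p$; it is factorial and $u$ is a prime element. For $i\le r$ the function $\widetilde\varphi^*\eta_i$ vanishes near $p$ only on $H$, because $W^\circ\times\mathbb A^1$ is mapped into $Y\setminus E$. So $\widetilde\varphi^*\eta_i=\epsilon_iu^{n_i}$ with a unit $\epsilon_i\in\mathcal O_p$ and $n_i\ge0$, and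
\[
\widetilde\varphi^*\frac{d\eta_i}{\eta_i}=n_i\frac{du}{u}+\frac{d\epsilon_i}{\epsilon_i}.
\]
These forms, and the regular forms $\widetilde\varphi^*d\eta_i$ for $i>r$, are $\mathcal O_p$-linear combinations of $du/u,d\xi_1,\dots,d\xi_m$. Since $du/u\wedge du/u=0$, the form $\varphi^*\omega=\widetilde\varphi^*g^*\omega$ is an $\mathcal O_p$-linear combination of the forms $d\xi_I$ and $(du/u)\wedge d\xi_J$. These forms are linearly independent over the function field, so by \eqref{eq:pole} the coefficient $b_J/u$ lies in $\mathcal O_p$. This contradicts its pole along $H$, which passes through $p$.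

Hence $\dim\overline{B_e}\le d-2$, and Theorem~\ref{thm:lc} follows from Proposition~\ref{prop:square} with $\Sigma_e=\overline{B_e}$.
\end{proof}

The contradiction comes from the double pole of $dt$ at infinity, one more than a logarithmic form allows. It is the degree lost in passing from $h$ to $h'$ in Lemma~\ref{lem:degree}.

\begin{remark}
One can also compactify $U$ itself. Let $X=\{F(z)=z_0^d\}\subset\mathbb P^d$ and $X_0=X\cap\{z_0=0\}$, so that $X\setminus X_0=U$. For reduced $D$ the singular locus of the hypersurface $X$ is that of $D\cong X_0$, of codimension at least $2$, so $X$ is normal. The projection $\pi\colon X\to\mathbb P^{d-1}$ forgetting $z_0$ is finite, with $\pi^*D=dX_0$ and $K_X=\pi^*K_{\mathbb P^{d-1}}+(d-1)X_0$, hence $K_X+X_0=\pi^*(K_{\mathbb P^{d-1}}+D)$. By \cite[Prop.~5.20]{KM}, $(X,X_0)$ is log canonical when $(\mathbb P^{d-1},D)$ is, and the proof above runs on a log resolution of $(X,X_0)$ with $\pi^*\omega$ in place of $\omega$.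
\end{remark}

\begin{thebibliography}{9}

\bibitem{KM}
Koll\'ar and Mori, \emph{Birational Geometry of Algebraic Varieties}.

\bibitem{talk}
\emph{The monic rank and instances of Shapiro's Conjecture},
\texttt{https://arthurbik.github.io/talks/mega19.pdf}.

\end{thebibliography}
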